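\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}


\title{Transience of the favorite sites of a persistent random walk}

\begin{abstract}
We consider the nearest-neighbor walk on $\mathbb Z$ that repeats its last step with probability $\lambda$ and reverses it with probability $1-\lambda$. We prove that for every $\lambda\in(0,1)$ its favorite (most visited) sites leave every bounded set almost surely, as was conjectured for $\lambda\in(\frac12,1)$. In fact the maximal local time exceeds the local time at any fixed site by an amount tending to infinity. We also find the escape rate. Almost surely, the distance from the origin to the set of favorite sites at time $n$ is eventually larger than any multiple of $\sqrt n\,(\log n)^{-\gamma}$ if $\gamma>1$, while for $\gamma\le1$ it is infinitely often smaller than any given positive multiple. The method: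 at a return to the origin, the numbers of upcrossings on each side form a critical branching process, which is coded by a random walk, and gambler's ruin for that walk shows how unlikely it is that both sides stay low.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let $\lambda\in(0,1)$ and let $(X_s)_{s\ge1}$ be a Markov chain on $\{-1,1\}$ with
\[
P(X_s=c\mid X_{s-1}=c)=\lambda,\qquad P(X_s=-c\mid X_{s-1}=c)=1-\lambda\qquad(s>1,\ c=\pm1).
\]
The \emph{persistent random walk} is $S_0=0$, $S_t=X_1+\dots+X_t$. In the standard version $X_1$ is symmetric. Since we shall restart the walk at random times, we allow any law of $X_1$ on $\{-1,1\}$ unless we say otherwise. The case $\lambda=\frac12$ with symmetric $X_1$ is the simple random walk; for $\lambda>\frac12$ the walk prefers to keep its direction.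

The local time, its maximum, and the set of \emph{favorite sites} are
\[
\xi(x,n)=\#\{0\le t\le n:S_t=x\},\qquad \xi^*(n)=\max_{y\in\mathbb Z}\xi(y,n),\qquad
\mathcal K(n)=\{x\in\mathbb Z:\xi(x,n)=\xi^*(n)\}.
\]
The walk is recurrent, so every site is visited infinitely often, and one may ask whether a fixed site, say the starting point, is a favorite infinitely often. The favorite sites are called \emph{transient} if almost surely $\min\{|x|:x\in\mathcal K(n)\}\to\infty$. Equivalently, almost surely each fixed site belongs to $\mathcal K(n)$ for only finitely many $n$. For the simple random walk the favorite sites are known to be transient, and it was conjectured in \cite{FSPRW} that the same is true for every $\lambda\in(\frac12,1)$.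

The two degenerate cases show that something has to be proved. If $\lambda=1$, every visited site is visited once; if $\lambda=0$, the walk alternates between $0$ and $X_1$. In both cases $0\in\mathcal K(n)$ for all $n$, so transience fails. We show that it holds for every $\lambda$ strictly in between.

\begin{theorem}\label{thm:transience}
For every $\lambda\in(0,1)$ and every $y\in\mathbb Z$, almost surely $\xi^*(n)-\xi(y,n)\to\infty$. Hence $\min\{|x|:x\in\mathcal K(n)\}\to\infty$ almost surely.
\end{theorem}

\begin{theorem}\label{thm:rate}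
For every $\lambda\in(0,1)$, almost surely
\[
\liminf_{n\to\infty}\frac{(\log n)^\gamma}{\sqrt n}\,\min\{|x|:x\in\mathcal K(n)\}=
\begin{cases}\infty,&\gamma>1,\\ 0,&\gamma\le1.\end{cases}
\]
For $\gamma\le1$ the liminf is $0$ even with $\max\{|x|:x\in\mathcal K(n)\}$ in place of the minimum.
\end{theorem}

For the simple random walk the threshold $\gamma=1$ is due to Lifshits and Shi \cite{LS}; we do not use their result.

\subsection{What to expect, and why}\label{sec:heur}

Stop the walk at its $k$-th visit $T_k$ to $0$. It has then made $k-1$ excursions from $0$, about half of them on each side. Consider the right side and count the steps $x\to x+1$ for $x=0,1,2,\dots$. We shall see that for every $\lambda\in(0,1)$ these counts form a \emph{critical} branching process started from $m\approx k/2$, and that $\xi(x,T_k)$ is the sum of two consecutive generations. So the local time profile starts near $k$ on each side, and $0$ can be a favorite only if two independent critical processes, both started near $k/2$, never rise much above their starting value. Gambler's ruin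 suggests that such a process fails to exceed its starting value by $h$ with probability of order $h/k$. Hence both fail with probability of order $(h/k)^2$.

Since $\xi^*(T_k)$ is nondecreasing in $k$, it is enough to test it along a sequence $k_1<k_2<\cdots$ whose gaps are smaller than the margin $h$. With $k_i=i^3$ and $h$ of order $i^2$ the probabilities are of order $i^{-2}$, which is summable. One side alone would give $i^{-1}$: the argument needs competitors on both sides of the origin. This is the whole idea of Theorem \ref{thm:transience}, and $\lambda$ enters only through a variance and an overshoot.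

For the rate, note that at time $T_k$ the local times at sites within distance $r$ of $0$ differ from $k$ by order $\sqrt{rk}$. So a favorite site within distance $r$ should have probability about $(\sqrt{rk}/k)^2=r/k$ on each scale $k\approx2^j$. Typically $T_k$ is of order $k^2$, so $r=\sqrt n(\log n)^{-\gamma}$ corresponds to $r/k\approx j^{-\gamma}$, and the threshold is $\gamma=1$. The hard part is to treat all $k\in[2^j,2^{j+1})$ at once without losing in this probability; this is Proposition \ref{prop:uniform}.

\subsection{Notation}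
Throughout
\[
a=\frac{1-\lambda}\lambda,\qquad \sigma^2=2a,\qquad \mathcal F_t=\sigma(X_1,\dots,X_t).
\]
$C,c>0$ denote constants that depend only on $\lambda$, and on further parameters where stated; they may change from line to line.

\section{The local time profile as a branching process}\label{sec:structure}

\subsection{Recurrence}
Let $\alpha=\frac{2\lambda-1}{2(1-\lambda)}$. Then $1+\alpha=\frac1{2(1-\lambda)}$, so $(1+\alpha)(2\lambda-1)=\alpha$. Since $E[X_{t+1}\mid\mathcal F_t]=(2\lambda-1)X_t$, the process
\begin{equation}\label{eq:mart}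
M_t=S_t+\alpha X_t\qquad(t\ge1)
\end{equation}
is a martingale. Its increment $(1+\alpha)X_{t+1}-\alpha X_t$ equals $X_t$ if $X_{t+1}=X_t$, and $-(1+2\alpha)X_t=-\frac{\lambda}{1-\lambda}X_t$ otherwise. So the increments are bounded, and bounded away from $0$. A martingale with bounded increments almost surely either converges or has $\limsup=+\infty$ and $\liminf=-\infty$ \cite[Sect.~4.3]{Durrett}. Convergence is impossible here, and $|M_t-S_t|\le|\alpha|$, so $S$ oscillates between $\pm\infty$. Moving by unit steps, it visits every site infinitely often almost surely.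

\subsection{Excursions}
Let $0=T_1<T_2<\cdots$ be the zeros of $S$, and let $\chi_j=X_{T_j+1}$ be the sign of the $j$-th excursion. Put
\[
e_j=(\chi_jS_{T_j+s})_{0\le s\le T_{j+1}-T_j}.
\]
By the strong Markov property of $(S,X)$ and symmetry, the conditional law of $e_j$ given $\mathcal F_{T_j+1}$ is a fixed law $\Pi$: that of the walk from $0$ with first step $+1$ until its return to $0$. A positive excursion ends with a down step and a negative one with an up step, so $X_{T_{j+1}}=-\chi_j$, and therefore
\[
P(\chi_{j+1}=-\chi_j\mid\mathcal F_{T_{j+1}})=\lambda .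
\]
Hence $(\chi_j)$ is a Markov chain, and the $e_j$ are i.i.d.\ with law $\Pi$ and independent of $(\chi_j)$. Since $0<\lambda<1$, both signs occur infinitely often. Let $e_1^+,e_2^+,\dots$ and $e_1^-,e_2^-,\dots$ be the excursions with $\chi_j=+1$ and $\chi_j=-1$, in order of appearance. Then $(\chi_j)$, $(e_i^+)$, $(e_i^-)$ are independent, and the last two are i.i.d.\ sequences with law $\Pi$.

For a path let $u_x$ $(x\ge0)$ be its number of steps $x\to x+1$; under $\Pi$, $u_0=1$. Put
\[
Z^{(m)}_x=\sum_{i\le m}u_x(e_i^+),\qquad \bar Z^{(m)}_x=\sum_{i\le m}u_x(e_i^-),\qquad N_k=\#\{j\le k-1:\chi_j=1\}.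
\]
A visit to $x\ge1$ comes from $x-1$ or from $x+1$, and a complete excursion makes as many steps $x+1\to x$ as $x\to x+1$. So for $x\ge1$
\begin{equation}\label{eq:profile}
\xi(0,T_k)=k,\qquad \xi(x,T_k)=Z^{(N_k)}_{x-1}+Z^{(N_k)}_x,\qquad
\xi(-x,T_k)=\bar Z^{(k-1-N_k)}_{x-1}+\bar Z^{(k-1-N_k)}_x .
\end{equation}

\subsection{The branching property}

\begin{lemma}\label{lem:GW}
Under $\Pi$, $(u_x)_{x\ge0}$ is a Galton--Watson process with offspring law
\[
q_0=1-\lambda,\qquad q_j=\lambda^2(1-\lambda)^{j-1}\quad(j\ge1).
\]
If $D$ has law $q$, then $ED=1$ and $\operatorname{Var}D=2a=\sigma^2$.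
\end{lemma}

\begin{proof}
Generate the walk from independent Bernoulli($\lambda$) variables $U^x_i,V^x_i$ $(x,i\ge1)$: at the $i$-th arrival at $x$ from below (from above) the walk goes straight on if and only if $U^x_i=1$ ($V^x_i=1$). Consider the round that begins with the $i$-th arrival at $x$ from below and ends with the next step $x\to x-1$. If $U_i^x=0$, the walk turns down at once. If $U_i^x=1$, it steps up, returns from above (excursions are almost surely finite), and uses successive unused variables $V^x$, stepping up again after each value $0$, until the first value $1$, when it goes down. Let $G_1^x,G_2^x,\dots$ be the waiting times between successive ones in $(V^x_l)_l$. They are i.i.d.\ with $P(G=j)=\lambda(1-\lambda)^{j-1}$, and the rounds with $U_i^x=1$ use them in order. So the number $D_i^x$ of steps $x\to x+1$ in round $i$ is $0$ if $U_i^x=0$, and otherwise is the next unused $G$. Hence the $D^x_i$ are i.i.d.\ with law $q$, independent over $x$, and $u_x=\sum_{i=1}^{u_{x-1}}D_i^x$ because there are $u_{x-1}$ arrivals at $x$ from below.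

Finally $ED=\lambda EG=1$ and $ED^2=\lambda EG^2=\lambda\cdot\frac{2-\lambda}{\lambda^2}$, so $\operatorname{Var}D=\frac{2-\lambda}\lambda-1=2a$.
\end{proof}

The process is critical for every $\lambda$: persistence changes only its variance. Consequently $Z^{(m)}$ and $\bar Z^{(m)}$ are critical Galton--Watson processes started from $m$. They are nondecreasing in $m$, and for fixed $m$
\begin{equation}\label{eq:increments}
(Z^{(m+s)}-Z^{(m)})_{s\ge0}\ \text{ is independent of }Z^{(m)}\text{ and distributed as }(Z^{(s)})_{s\ge0}.
\end{equation}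

\subsection{Coding by a random walk}\label{sec:coding}
A branching process changes a whole generation at a time, and its fluctuations depend on its size. Revealing the individuals one at a time turns it into a random walk, for which exact formulas are available.

Let $Z$ be a Galton--Watson process with offspring law $q$ and $Z_0=m$. (For $Z^{(m)}$ the individuals of generation $x$ are the steps $x\to x+1$ of the $m$ excursions.) Number the individuals $1,2,\dots$ generation by generation, and let $D_l$ be the number of children of individual $l$ (continue with i.i.d.\ variables of law $q$ after extinction). Put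
\[
W_t=m+\sum_{l\le t}(D_l-1),\qquad \theta_x=\sum_{y<x}Z_y,\qquad \tau_0=\inf\{t:W_t=0\}.
\]
The first $\theta_x$ individuals are those of the generations $0,\dots,x-1$, and their children form the generations $1,\dots,x$; so $W_{\theta_x}=Z_x$. If $\theta_x\le t<\theta_{x+1}$, then
\begin{equation}\label{eq:Wt}
W_t=(\theta_{x+1}-t)+\#\{\text{children of generation }x\text{ already counted}\}\ \ge\ \theta_{x+1}-t>0 .
\end{equation}
Since the mean-zero walk $W$ hits $0$ almost surely, extinction occurs, and altogether
\begin{equation}\label{eq:coding}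
Z_x=W_{\theta_x},\qquad \theta_{x+1}=\theta_x+W_{\theta_x},\qquad \sum_{x\ge0}Z_x=\tau_0 .
\end{equation}
$W$ has i.i.d.\ steps $\ge-1$ with mean $0$, variance $\sigma^2$ and exponential moments. The same coding applies from any generation $r$ on, starting from $Z_r$.

\begin{example}
The excursion $0,1,2,1,2,3,2,1,0$ has $(u_0,u_1,u_2,u_3)=(1,2,1,0)$, and the local times $\xi(1)=\xi(2)=3$, $\xi(3)=1$ are sums of neighboring terms. The individual in generation $0$ has two children. The two rounds at site $2$ contain $0$ and $1$ steps up, so the two individuals of generation $1$ have $0$ and $1$ children, and the last individual has none. The coding walk is $W=1,2,1,1,0$; read at $\theta=0,1,3,4$ it gives back $1,2,1,0$, and $\tau_0=4=1+2+1$.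
\end{example}

\subsection{Gambler's ruin}
For integers $0\le m<b$ let $W$ start from $m$ and let $\tau_b=\inf\{t:W_t\ge b\}$. Then
\begin{equation}\label{eq:ruin}
P(\tau_b<\tau_0)=\frac m{b+a}.
\end{equation}
For $m=0$ both sides vanish, so let $m\ge1$. Given $D\ge j$ with $j\ge1$, the excess $D-j$ is geometric on $\{0,1,\dots\}$ with mean $\frac{1-\lambda}\lambda=a$. So whatever the position before the jump over $b$, the mean overshoot is $a$, and $E[W_{\tau_b}\mid\tau_b<\tau_0]=b+a$. With $\tau=\tau_0\wedge\tau_b<\infty$ we have $0\le W_{t\wedge\tau}\le b+W_\tau$ with $W_\tau$ integrable. Optional stopping gives $m=EW_\tau=(b+a)P(\tau_b<\tau_0)$.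

As a check take $m=1$, $b=2$: the walk waits at $1$ while $D=1$, so it succeeds with probability $\frac{P(D\ge2)}{P(D\ge2)+P(D=0)}=\frac{\lambda(1-\lambda)}{\lambda(1-\lambda)+(1-\lambda)}=\frac\lambda{1+\lambda}=\frac1{2+a}$.

\section{Transience}\label{sec:transience}

\subsection{The balanced case}
To see the argument in its simplest form, suppose that $k=2m+1$ and exactly $m$ of the first $k-1$ excursions are positive. Let $h\ge1$ and $L=m+2h$. By \eqref{eq:ruin} each of the two coding walks dies before reaching $L$ with probability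
\[
1-\frac m{L+a}=\frac{2h+a}{m+2h+a}\le\frac{2h+a}m ,
\]
so both do with probability at most $(2h+a)^2/m^2$. If a coding walk reaches $L$, then the two generations around that time should have size about $L$ each, giving a site with local time about $2L=k-1+4h$, well above $k$.

Three points remain. The walk $W$ reaches $L$ in the middle of a generation, while the local time is a sum of two complete generations. The numbers of positive and negative excursions need not be equal. And we need a statement for all $k$ at once. These are treated in Sections \ref{sec:oneside}, \ref{sec:twosides} and \ref{sec:allk}.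

\subsection{One side}\label{sec:oneside}
Let $1\le h\le k$ be integers and $L=\lceil k/2\rceil+2h$.

\begin{lemma}\label{lem:oneside}
Let $Z$ be a Galton--Watson process with offspring law $q$ started from $m\ge0$, and put $\eta=\min\big(1,\frac{5\sigma^2L}{9h^2}\big)$. Then
\[
P\big(Z_{y-1}+Z_y\le k+h\ \ \forall y\ge1\big)\le\frac{(L+a-m)^+}{L+a}+\eta .
\]
\end{lemma}

\begin{proof}
Let $W$ be the coding walk and $\tau=\tau_L$ (so $\tau=0$ if $m\ge L$). If $m<L$, then $P(\tau_0<\tau)=\frac{L+a-m}{L+a}$ by \eqref{eq:ruin}; if $m\ge L$, this probability is $0$. It remains to show that on $\{\tau<\tau_0\}$ the conditional probability of our event, given the walk up to $\tau$, is at most $\eta$. We compare the first two complete generations born after time $\tau$ with $W_\tau$.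

Let $x$ be the generation with $\theta_x\le\tau<\theta_{x+1}$, and let $R=\theta_{x+1}-\tau$ be its number of individuals whose children are not yet counted. By \eqref{eq:coding} $R$ is known at time $\tau$, and $R\le W_\tau$ by \eqref{eq:Wt}. Given the walk up to $\tau$, $Z_{x+1}-W_\tau$ is a sum of $R$ steps, so it has mean $0$ and variance $\sigma^2R\le\sigma^2W_\tau$. Given the walk up to $\theta_{x+1}$, $Z_{x+2}-Z_{x+1}$ has mean $0$ and variance $\sigma^2Z_{x+1}$. Hence
\[
Z_{x+1}+Z_{x+2}=2W_\tau+2(Z_{x+1}-W_\tau)+(Z_{x+2}-Z_{x+1})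
\]
has conditional mean $2W_\tau$ and, the two differences being uncorrelated, conditional variance at most $4\sigma^2W_\tau+\sigma^2W_\tau=5\sigma^2W_\tau$. Write $W_\tau=L+w$ with $w\ge0$. Then $2W_\tau-k-h\ge2w+3h$, and Chebyshev's inequality gives
\[
P(Z_{x+1}+Z_{x+2}\le k+h\mid W\text{ up to }\tau)\le\frac{5\sigma^2(L+w)}{(2w+3h)^2}\le\frac{5\sigma^2L}{9h^2}.
\]
The last step is $9h^2(L+w)\le L(2w+3h)^2$, which follows from $9h^2w\le12Lwh$; this holds since $L\ge2h$.
\end{proof}

The bound is useful only if $h$ is much larger than $\sqrt k$: the margin must dominate the fluctuation of the profile during one generation.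

\subsection{Two sides}\label{sec:twosides}
Let now $X_1$ be symmetric. Write $N_k=\frac{k-1}2+\Delta$, so that $\Delta=\frac12\sum_{j<k}\chi_j$. Since $E[\chi_{j+1}\mid\chi_j]=(1-2\lambda)\chi_j$, we have $\operatorname{Cov}(\chi_i,\chi_j)=(1-2\lambda)^{|i-j|}$, and therefore $E|\Delta|\le C\sqrt k$. Put
\[
A=L+a-\tfrac{k-1}2\le2h+a+1 .
\]
The right side starts from $\frac{k-1}2+\Delta$ and the left side from $\frac{k-1}2-\Delta$, and they are independent given $(\chi_j)$. By \eqref{eq:profile} and Lemma \ref{lem:oneside},
\[
P\big(\xi^*(T_k)\le k+h\mid(\chi_j)\big)\le\Big[\frac{(A-\Delta)^+}{L+a}+\eta\Big]\Big[\frac{(A+\Delta)^+}{L+a}+\eta\Big]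
\le\frac{4A^2}{k^2}+\frac{4\eta(A+|\Delta|)}k+\eta^2 .
\]
Here we used $L+a\ge k/2$, the bound $(A-\Delta)^++(A+\Delta)^+\le2(A+|\Delta|)$, and $(A-\Delta)^+(A+\Delta)^+\le A^2$. So in the main term the imbalance $\Delta$ only helps: if both factors are positive, their product is $A^2-\Delta^2$.

The main term is of order $(h/k)^2$, and $\eta$ is of order at most $k/h^2$. The quantities $h/k$ and $k/h^2$ balance when $h$ is of order $k^{2/3}$. So take
\[
k=k_i=i^3,\qquad h=11i^2,\qquad i\ge11
\]
(then $h\le k$). We get $A/k\le C/i$, $\eta\le C/i$, $E|\Delta|/k\le C/i$, and hence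
\[
P\big(\xi^*(T_{k_i})\le k_i+11i^2\big)\le\frac C{i^2}.
\]

\subsection{All times and all sites}\label{sec:allk}
By the Borel--Cantelli lemma, almost surely $\xi^*(T_{k_i})>k_i+11i^2$ for all large $i$. If $k_i\le k<k_{i+1}$, then, as $k_{i+1}-k_i=3i^2+3i+1\le10i^2$,
\[
\xi^*(T_k)\ge\xi^*(T_{k_i})>k_i+11i^2\ge k_{i+1}+i^2>k+i^2 .
\]
For $T_k\le n<T_{k+1}$ we have $\xi(0,n)=k$ and $\xi^*(n)\ge\xi^*(T_k)$, so $\xi^*(n)-\xi(0,n)\to\infty$ almost surely. An event of probability one for symmetric $X_1$ has probability one given $X_1=1$ and given $X_1=-1$. So the conclusion holds for every law of $X_1$.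

For a site $y$ let $H_y$ be its first hitting time, which is almost surely finite. By the strong Markov property $S'_s=S_{H_y+s}-y$ is a persistent walk with some law of its first step. Its local time $\xi'$ satisfies, for $n\ge H_y$,
\[
\xi(y,n)=\xi'(0,n-H_y),\qquad \xi(y+z,n)\ge\xi'(z,n-H_y)\quad(z\in\mathbb Z).
\]
Hence $\xi^*(n)-\xi(y,n)\ge\max_z\xi'(z,n-H_y)-\xi'(0,n-H_y)\to\infty$ almost surely. So almost surely each of the countably many sites belongs to $\mathcal K(n)$ for only finitely many $n$. This proves Theorem \ref{thm:transience}.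

\begin{remark}
The hypothesis $0<\lambda<1$ enters through recurrence ($\lambda<1$), through $a<\infty$ and the mixing of the signs ($\lambda>0$), and through $\sigma^2>0$ ($\lambda<1$). For $\lambda=0$ no excursion passes site $\pm1$; for $\lambda=1$ the walk never returns to $0$.
\end{remark}

\section{Deviation bounds}\label{sec:tools}

In the proof of Theorem \ref{thm:rate}, on the scale $k\approx K$, the margin will be $\delta K$ with $\delta$ a negative power of $\log K$ up to a lower-order factor. We need bounds that are uniform over many starting values, so Chebyshev's inequality is replaced by exponential bounds. Here $W$ is a walk as in Section \ref{sec:coding}, with any starting point.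

\begin{lemma}\label{lem:dev}
\begin{enumerate}
\item[(a)] For real $y>0$ and integers $n\ge1$, $\ P\big(\max_{t\le n}|W_t-W_0|\ge y\big)\le2\exp\big(-c\min(y^2/n,\,y)\big)$.
\item[(b)] For real $r\ge1$ and $y>0$ and integers $m\ge0$,
\[
P\Big(\max_{x\le r}|Z_x^{(m)}-m|\ge y\Big)\le2\exp\Big(-c\min\Big(\frac{y^2}{r(m+y)},\,y\Big)\Big).
\]
\item[(c)] For any law of $X_1$ and $y\ge C$, $\ P\big(\max_{j\le k}|N_j-\frac{j-1}2|\ge y\big)\le2e^{-cy^2/k}$.
\item[(d)] Almost surely, $\xi^*(n)\ge c\sqrt{n/\log\log n}$ for all large $n$.
\end{enumerate}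
\end{lemma}

\begin{proof}
(a) There are $C_0,s_0>0$ with $Ee^{s(D-1)}\le e^{C_0s^2}$ for $|s|\le s_0$. Doob's inequality for the submartingales $e^{\pm s(W_t-W_0)}$, $0<s\le s_0$, bounds each one-sided probability by $e^{-sy+C_0ns^2}$. With $s=\min(\frac y{2C_0n},s_0)$ we have $C_0ns^2\le sy/2$, so the bound is at most $e^{-sy/2}$.

(b) If $m=0$ the event is empty. Otherwise, at the first $x$ with $|Z_x-m|\ge y$ all earlier generations are smaller than $m+y$, so $\theta_x\le r(m+y)$, while $|W_{\theta_x}-m|=|Z_x-m|\ge y$. Apply (a) with $n=\lfloor r(m+y)\rfloor\ge1$.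

(c) The variables $d_i=\chi_i-(1-2\lambda)\chi_{i-1}$ are bounded martingale differences, and
\[
\sum_{i=2}^jd_i=2\lambda\sum_{i\le j}\chi_i-\chi_1+(1-2\lambda)\chi_j
\]
differs from $2\lambda\sum_{i\le j}\chi_i$ by at most $2$. Since $N_j-\frac{j-1}2=\frac12\sum_{i<j}\chi_i$, the maximal form of Azuma's inequality gives the claim.

(d) In the same way, the martingale \eqref{eq:mart} gives $P(\max_{t\le n}|S_t|\ge y)\le2e^{-cy^2/n}$ for $y\ge C$. Taking $n=2^j$ and $y=C\sqrt{n\log\log n}$ with $C$ large, and filling in between powers of two, we get almost surely $\max_{t\le n}|S_t|\le C\sqrt{n\log\log n}$ for all large $n$. Finally $n+1=\sum_x\xi(x,n)\le\xi^*(n)\,(2\max_{t\le n}|S_t|+1)$.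
\end{proof}

We also need the probability that a Brownian motion stays below a curve $\epsilon'\sqrt t$ on $[t_1,t_2]$. For the level $0$ in place of the curve this probability is of order $(t_1/t_2)^{1/2}$; the lemma says that a small multiple of $\sqrt t$ changes the exponent $\frac12$ only a little.

\begin{lemma}\label{lem:boundary}
Let $B$ be a Brownian motion. For each $\zeta'>0$ there are $\epsilon_0>0$ and $C$ such that for $0<\epsilon'\le\epsilon_0$ and $0<t_1<t_2$
\[
P\big(B_t\le\epsilon'\sqrt t\ \ \forall t\in[t_1,t_2]\big)\le C\,(t_1/t_2)^{\frac12-\zeta'}.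
\]
\end{lemma}

\begin{proof}
The probability is nondecreasing in $\epsilon'$, so it suffices to find one $\epsilon'$. Let $f(t)=\epsilon't/\sqrt{t_1}$ on $[0,t_1]$ and $f(t)=\epsilon'\sqrt t$ on $[t_1,t_2]$, so
\[
J=\int_0^{t_2}f'(t)^2\,dt=\epsilon'^2+\frac{\epsilon'^2}4\log\frac{t_2}{t_1}.
\]
Let $\Gamma$ be the set of paths that are $\le0$ on $[t_1,t_2]$. By the Cameron--Martin formula and H\"older's inequality with $\frac1p+\frac1{p^*}=1$,
\[
P(B-f\in\Gamma)=E\big[\mathbf 1_\Gamma(B)\,e^{-\int f'dB-J/2}\big]\le P(B\in\Gamma)^{1/p}\,e^{(p^*-1)J/2}.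
\]
By the arcsine law $P(B\in\Gamma)=\frac1\pi\arcsin\sqrt{t_1/t_2}\le\frac12\sqrt{t_1/t_2}$. Choose $p>1$ so close to $1$ that $\frac1{2p}\ge\frac12-\frac{\zeta'}2$, and then $\epsilon'$ with $(p^*-1)\epsilon'^2/8\le\zeta'/2$.
\end{proof}

\section{A bound uniform in the starting value}\label{sec:uniform}

For $K\in\mathbb N$ and $\delta>0$ let
\[
A^+=A^+(K,\delta)=\Big\{\exists m\in[\tfrac K3,2K]\cap\mathbb Z:\ Z^{(m)}_{x-1}+Z^{(m)}_x\le2m+2\delta K\ \ \forall x\ge1\Big\}.
\]

\begin{proposition}\label{prop:uniform}
For each $\zeta\in(0,1)$ there are $\delta_\zeta,C_\zeta>0$ such that $P(A^+)\le C_\zeta\,\delta^{1-\zeta}$ whenever $K^{-1/10}\le\delta\le\delta_\zeta$.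
\end{proposition}

For a single $m$, the method of Lemma \ref{lem:oneside} gives probability of order $\delta$. The point is to allow all $m$ between $K/3$ and $2K$ at almost no cost. A union bound over a grid of spacing $\delta K$ has about $1/\delta$ terms and gives nothing. (Even if the two sides were combined first, such a union bound would give about $\delta^{-1}\cdot\delta^2=\delta$ in place of $\delta^2$, which would lead only to $\gamma>2$ in Theorem \ref{thm:rate}.)

But the processes $Z^{(m)}$ are strongly dependent. Compare $Z^{(m_0+s)}$ with $Z^{(m_0)}$ for $s\le\beta K$, $\beta$ small. By \eqref{eq:increments} the difference is a branching process from $s$, and at generation $x$ it differs from $s$ by about $\sqrt{xs}\le\sqrt{\beta}\sqrt{xK}$, which is much less than $\epsilon\sqrt{xK}$. So if $Z^{(m)}$ stays low for some $m$ in the block, then $Z^{(m_0)}$ stays below the curve $m_0+C\epsilon\sqrt{xK}$. We use this from the generation $x\approx\delta^2K/\epsilon^2$ on, where $\epsilon\sqrt{xK}$ reaches the margin $\delta K$, up to $x\approx\beta^2K$. The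 time $t$ of the coding walk is comparable to $xK$, so the curve becomes $\epsilon\sqrt t$ up to a constant. By Lemma \ref{lem:boundary} the walk stays below it with probability at most $\delta^{1-\zeta}$, up to constants. Since the comparison fails with probability about $e^{-c\epsilon^2/\beta}$, we may take $\beta$ of order $1/\log(1/\delta)$, and then only $C\log(1/\delta)$ blocks are needed.

\begin{proof}
Fix $\zeta$ and choose $\epsilon\in(0,1)$ so small that Lemma \ref{lem:boundary} applies with $\zeta'=\zeta/3$ and $\epsilon'=11\epsilon/\sigma$. In this proof constants $C$, and the meaning of ``small $\delta$'', may depend on $\zeta$ and $\epsilon$. Since $K\ge\delta^{-10}$, $K$ is large when $\delta$ is small. Let $c_*$ be the constant in Lemma \ref{lem:dev}(b), $c_1=c_*/24$, and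
\[
\beta=\frac{c_1\epsilon^2}{\log(1/\delta)},\qquad x_1=\Big\lceil\frac{\delta^2K}{\epsilon^2}\Big\rceil,\qquad x_2=\lfloor\beta^2K\rfloor .
\]
For small $\delta$ we have $x_1<x_2$. The cutoffs are chosen so that
\begin{equation}\label{eq:cut}
\delta K\le\epsilon\sqrt{xK}\ \ (x\ge x_1),\qquad \epsilon\sqrt{xK}\le\beta K\ \ (x\le x_2).
\end{equation}
The set $[K/3,2K]\cap\mathbb Z$ is covered by at most $5/\beta$ blocks $\{m_0+s:0\le s\le\beta K,\ s\in\mathbb Z\}$ with integers $m_0\in[K/3,2K]$. Fix a block and write
\[
Z=Z^{(m_0)},\qquad Z'^{(s)}=Z^{(m_0+s)}-Z^{(m_0)} .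
\]

\emph{Step 1: comparison within the block.} Let
\[
Y=\Big\{\exists s\le\beta K,\ x_1\le x\le x_2:\ Z'^{(s)}_x<s-2\epsilon\sqrt{xK}\Big\}.
\]
We claim $P(Y)\le\delta^3$ for small $\delta$. Let $s$ run over the multiples of $\lfloor\delta K\rfloor$ in $[0,\beta K]$ (at most $3/\delta$ values), and $X$ over the powers of two with $x_1/2\le X\le x_2$ (at most $C\log(1/\delta)$ values). Put $y=\epsilon\sqrt{XK}$. By the choice of $x_1$ and by \eqref{eq:cut}, $\delta K/\sqrt2\le y\le\beta K$, so $2X(s+y)\le4X\beta K$. Lemma \ref{lem:dev}(b), applied to $Z'^{(s)}$ with $r=2X$, gives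
\[
P\Big(\min_{x\le2X}Z'^{(s)}_x\le s-y\Big)\le2\exp\Big(-c_*\min\Big(\frac{\epsilon^2}{4\beta},\frac{\delta K}{\sqrt2}\Big)\Big)
=2\exp\Big(-\frac{c_*}{4c_1}\log\frac1\delta\Big)=2\delta^6 ,
\]
where the minimum is the first term for small $\delta$, as $\delta K\ge\delta^{-9}$. Suppose none of these events occurs. Given $s\le\beta K$ and $x\in[x_1,x_2]$, let $s'$ be the largest grid value $\le s$ and $X$ the largest power of two $\le x$. By monotonicity in $s$ and \eqref{eq:cut},
\[
Z'^{(s)}_x\ge Z'^{(s')}_x\ge s'-\epsilon\sqrt{XK}\ge s-\delta K-\epsilon\sqrt{xK}\ge s-2\epsilon\sqrt{xK}.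
\]
So $P(Y)\le\frac3\delta\cdot C\log\frac1\delta\cdot2\delta^6\le\delta^3$ for small $\delta$.

Suppose the condition in $A^+$ holds with $m=m_0+s$ in this block and $Y$ fails. Subtracting $Z'^{(s)}_{x-1}+Z'^{(s)}_x\ge2s-4\epsilon\sqrt{xK}$ from $Z^{(m)}_{x-1}+Z_x^{(m)}\le2m_0+2s+2\delta K$ gives, for $x_1<x\le x_2$,
\begin{equation}\label{eq:below}
Z_{x-1}+Z_x\le2m_0+2\delta K+4\epsilon\sqrt{xK}\le2m_0+6\epsilon\sqrt{xK}.
\end{equation}

\emph{Step 2: passing to the coding walk.} Let $W$ code $Z$. We use two events.

By Lemma \ref{lem:dev}(b) with $y=K/6$ and $r=x_2$ we have $|Z_x-m_0|<K/6$, hence $Z_x\in[K/6,3K]$, for all $x\le x_2$, outside probability at most $2e^{-c_*/(108\beta^2)}\le\delta^3$ for small $\delta$, because $\beta^{-2}$ is a constant times $\log^2(1/\delta)$ and $K\ge\delta^{-10}$. Then $\theta_x\in[xK/6,3xK]$ for $x\le x_2$.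

By Lemma \ref{lem:dev}(a) and a union bound over starting times, outside probability at most $CK^2e^{-cK^{1/3}}\le\delta^3$,
\[
|W_{t'}-W_t|\le K^{2/3}\qquad\text{whenever }|t'-t|\le6K,\ t,t'\le3K^2 .
\]

Suppose that both hold, and also \eqref{eq:below}. Let $x_1<x<x_2$ and $\theta_x\le t\le\theta_{x+1}$. Then $t-\theta_{x-1}\le Z_{x-1}+Z_x\le6K$, so $W_t$ differs from $W_{\theta_{x-1}}=Z_{x-1}$ and from $W_{\theta_x}=Z_x$ by at most $K^{2/3}$. Hence $2W_t\le Z_{x-1}+Z_x+2K^{2/3}$. As $K^{2/3}\le\delta K\le\epsilon\sqrt{xK}$ and $xK\le6\theta_x\le6t$,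
\begin{equation}\label{eq:Wbelow}
W_t-m_0\le4\epsilon\sqrt{xK}\le4\epsilon\sqrt{6t}\le10\epsilon\sqrt t .
\end{equation}
This covers all integers $t$ from $\theta_{x_1+1}$ to $\theta_{x_2}$, and so all integers in $[t_1,t_2]$ with
\[
t_1=\frac{4\delta^2K^2}{\epsilon^2}\ge3(x_1+1)K\ge\theta_{x_1+1},\qquad t_2=\frac{\beta^2K^2}7\le\frac{x_2K}6\le\theta_{x_2}.
\]

\emph{Step 3: passing to Brownian motion.} It remains to bound the probability that $W_t-m_0\le10\epsilon\sqrt t$ for all integers $t\in[t_1,t_2]$. This depends only on the law of $W$, so we may replace $W$ by a coupled copy. The Koml\'os--Major--Tusn\'ady theorem \cite{KMT} says: partial sums $\Sigma_j$ of i.i.d.\ variables with mean $0$, variance $1$ and exponential moments can be coupled with a Brownian motion so that $P(\max_{j\le n}|\Sigma_j-B_j|>C\log n+y)\le Ce^{-cy}$. Apply it to $(W_t-m_0)/\sigma$ with $n=\lceil t_2\rceil\le K^2$ and $y=K^{1/3}$. Moreover, the probability that $B$ moves by more than $K^{1/3}$ from its value at $j$ during one of the intervals $[j,j+1]$, $j\le K^2$, is at most $CK^2e^{-K^{2/3}/2}$.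 Hence, outside an event of probability at most $\delta^3$ for small $\delta$, the bound $W_t-m_0\le10\epsilon\sqrt t$ for all integers in $[t_1,t_2]$ forces
\[
\sigma B_t\le10\epsilon\sqrt t+3\sigma K^{1/3}\le11\epsilon\sqrt t\qquad\text{for all real }t\in[t_1+1,t_2-1],
\]
because $\epsilon\sqrt t\ge\epsilon\sqrt{t_1}=2\delta K\ge2K^{9/10}$. By Lemma \ref{lem:boundary} and the choice of $\epsilon$ this has probability at most
\[
C\Big(\frac{t_1+1}{t_2-1}\Big)^{\frac12-\frac\zeta3}\le C\Big(\delta^2\log^2\frac1\delta\Big)^{\frac12-\frac\zeta3}\le C\,\delta^{1-2\zeta/3}\log\frac1\delta .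
\]

\emph{Step 4: sum.} Each block contributes at most $4\delta^3+C\delta^{1-2\zeta/3}\log\frac1\delta$, and there are at most $5/\beta=C\log\frac1\delta$ blocks. So $P(A^+)\le C\delta^{1-2\zeta/3}\log^2\frac1\delta\le C_\zeta\delta^{1-\zeta}$.
\end{proof}

\section{The escape rate: \texorpdfstring{$\gamma>1$}{gamma > 1}}\label{sec:lower}

Let $\gamma>1$. Choose $\gamma'\in(1,\gamma)$ and $\zeta\in(0,1)$ with $\gamma'(1-\zeta)>1$. For $K=2^j$ put
\[
\rho=(\log K)^{-\gamma'},\qquad r=\lfloor\rho K\rfloor,\qquad \delta=\rho^{1/2}\log(1/\rho),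
\]
\[
B_K=\Big\{\exists k\in[K,2K):\ \xi^*(T_k)\le\max_{|x|\le r}\xi(x,T_{k+1})\Big\}.
\]
If a site within distance $r$ of $0$ is a favorite at some time in $[T_k,T_{k+1})$, $K\le k<2K$, then $B_K$ occurs. The margin $\delta K$ is slightly larger than the fluctuation $\sqrt\rho K$ of the profile within distance $\rho K$ of $0$.

\begin{lemma}\label{lem:BK}
$\sum_jP(B_{2^j})<\infty$.
\end{lemma}

\begin{proof}
Let $K$ be large; then $K^{-1/10}\le\delta\le\delta_\zeta$.

\emph{Good event 1:} $|N_j-\frac{j-1}2|\le K^{2/3}$ for all $j\le3K$. By Lemma \ref{lem:dev}(c) it fails with probability at most $2e^{-cK^{1/3}}\le\delta^2$.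

\emph{Good event 2:} $\max_{|x|\le r}\xi(x,T_{k+1})\le k+\delta K$ for all $k\in[K,2K)$. To control it, take a grid of at most $8/\delta$ integers $\ell\in[K+1,2K+\delta K]$ such that for every $k\in[K,2K)$ some grid point lies in $[k+1,k+1+\delta K/4]$. If $\max_{|x|\le r}\xi(x,T_\ell)\le\ell+\delta K/2$ at all grid points, then by monotonicity in time $\max_{|x|\le r}\xi(x,T_{k+1})\le k+1+\frac{\delta K}4+\frac{\delta K}2\le k+\delta K$. On good event 1, both $N_\ell$ and $\ell-1-N_\ell$ are at most $m^*=\lfloor\ell/2+K^{2/3}\rfloor$. If $Z_x^{(m^*)}$ and $\bar Z_x^{(m^*)}$ are less than $m^*+\delta K/8$ for all $x\le r$, then by \eqref{eq:profile} and monotonicity in $m$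
\[
\xi(\pm x,T_\ell)\le2m^*+\frac{\delta K}4\le\ell+2K^{2/3}+\frac{\delta K}4\le\ell+\frac{\delta K}2\qquad(1\le x\le r),
\]
while $\xi(0,T_\ell)=\ell$. Here $m^*+\delta K/8\le3K$ and $r\le\rho K$. So, on good event 1, by Lemma \ref{lem:dev}(b) a grid point fails with probability at most $4\exp(-c\min(\delta^2/\rho,\delta K))=4\exp(-c\log^2(1/\rho))$. Summed over the grid this is at most $\frac{32}\delta e^{-c\log^2(1/\rho)}\le\delta^2$ for large $K$, because $e^{-c\log^2(1/\rho)}$ is smaller than any power of $\rho$.

Suppose that $B_K$ and both good events occur. Then there is $k\in[K,2K)$ with $\xi^*(T_k)\le k+\delta K$. Let $m=N_k$ and $m'=k-1-N_k$. By good event 1 both lie in $[K/3,2K]$, and $k+\delta K\le2m+1+2K^{2/3}+\delta K\le2m+2\delta K$, similarly with $m'$. By \eqref{eq:profile}, $A^+(K,\delta)$ occurs, and so does the analogous event $A^-$ for $\bar Z$. These are independent with the same probability. By Proposition \ref{prop:uniform}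
\[
P(B_K)\le P(A^+)^2+2\delta^2\le C\delta^{2-2\zeta}\le C(\log K)^{-\gamma'(1-\zeta)}(\log\log K)^C ,
\]
where $C$ may depend on $\gamma'$ and $\zeta$. Since $\log K=j\log2$ and $\gamma'(1-\zeta)>1$, this is summable over $j$.
\end{proof}

Lemma \ref{lem:BK} takes care of the times $n$ that are comparable, up to iterated logarithms, with at most the square of the number $k$ of visits to $0$. If $n$ falls into a very long excursion, then $k$ is much smaller than $\sqrt n$. In that case sites near $0$ have few visits, while $\xi^*(n)$ is not small by Lemma \ref{lem:dev}(d). What we need is the following: almost surely, for all large $K=2^j$,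
\begin{equation}\label{eq:near0}
\max_{|x|\le K/\log K}\xi(x,T_K)\le4K .
\end{equation}
Indeed $N_K\le K$ and $K-1-N_K\le K$, so by \eqref{eq:profile} and monotonicity failure requires $\max_{x\le K/\log K}Z_x^{(K)}\ge2K$ or the same for $\bar Z$. By Lemma \ref{lem:dev}(b) with $m=y=K$ and $r=K/\log K$ this has probability at most $4\exp(-c\min(\frac{\log K}2,K))\le4K^{-c/2}$ for large $K$, which is summable over $j$.

\begin{proof}[Proof of Theorem \ref{thm:rate} for $\gamma>1$]
Let $Q>0$. Suppose that for infinitely many $n$ there is $x\in\mathcal K(n)$ with $|x|\le Q\sqrt n(\log n)^{-\gamma}$. Consider such an $n$, large, and let $T_k\le n<T_{k+1}$.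

\emph{Case 1: $k+1\le\sqrt n/\log\log n$.} Let $K$ be the smallest power of $2$ with $K\ge\sqrt n/\log\log n$. Then $k+1\le K<2\sqrt n/\log\log n$, and $\log K\le\log n$. As $\gamma>1$, $|x|\le\frac{\sqrt n}{\log n\,\log\log n}\le\frac K{\log K}$. By \eqref{eq:near0},
\[
\xi^*(n)=\xi(x,n)\le\xi(x,T_K)\le4K\le\frac{8\sqrt n}{\log\log n},
\]
which contradicts Lemma \ref{lem:dev}(d) for large $n$. So almost surely this case occurs only finitely often.

\emph{Case 2: $k+1>\sqrt n/\log\log n$.} Then $k\to\infty$ as $n\to\infty$, $\sqrt n\le2k\log\log n$, and $n\le k^3$ for large $n$. Let $K=2^j\le k<2K$. Each excursion has at least two steps, so $n\ge T_k\ge2(k-1)\ge K$. Hence, for large $n$,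
\[
|x|\le2Qk\,\log\log n\,(\log K)^{-\gamma}\le4QK\,\log\log(8K^3)\,(\log K)^{-\gamma}\le K(\log K)^{-\gamma'}=\rho K ,
\]
so $|x|\le r$. Then $\xi^*(T_k)\le\xi^*(n)=\xi(x,n)\le\max_{|z|\le r}\xi(z,T_{k+1})$, that is, $B_K$ occurs. By Lemma \ref{lem:BK} this happens almost surely for only finitely many $K$, hence for only finitely many $n$.

So for each $Q$, almost surely $\min\{|x|:x\in\mathcal K(n)\}>Q\sqrt n(\log n)^{-\gamma}$ for all large $n$.
\end{proof}

\section{The escape rate: \texorpdfstring{$\gamma\le1$}{gamma <= 1}}\label{sec:upper}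

The case $\gamma<1$ follows from $\gamma=1$, since $(\log n)^\gamma\le\log n$ for $n\ge3$. So let $\gamma=1$. We must show that infinitely often all favorite sites are within a small multiple of $\sqrt n/\log n$ from $0$. We look at rapidly growing scales, so that what happened before is negligible and each scale is a fresh trial. On each scale we force both profiles, outside $[-r,r]$, to stay below the local time at $0$: first each drops by a multiple of $\sqrt{rk}$ within the first $r$ generations, which has probability bounded below; then it must not climb back, which has probability of order $\sqrt{r/k}$. Together the two sides give $r/k$.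

Fix $\epsilon\in(0,1)$. The constants $c,C,c_i,C_1$ below do not depend on $\epsilon$, but ``large $i$'' may. Let
\[
K_i=(i!)^3,\quad v_i=\log K_i\le3i\log i,\quad k_i=K_i-K_{i-1},\quad r_i=\lceil\epsilon K_i/v_i\rceil,\quad \omega_i=i^{3/2}K_{i-1}=i^{-3/2}K_i,
\]
and $\xi_i(x)=\xi(x,T_{K_i})-\xi(x,T_{K_{i-1}})$, so $\xi_i(0)=k_i$.

\subsection{The past is negligible}
Almost surely
\begin{equation}\label{eq:past}
\xi^*(T_{K_{i-1}})\le\omega_i\qquad\text{for all large }i .
\end{equation}
Indeed $K_{i-1}<\omega_i$ for $i\ge2$, so by \eqref{eq:profile} and monotonicity failure requires $2\sup_xZ_x^{(K_{i-1})}>\omega_i$ or the same for $\bar Z$. By the maximal inequality for nonnegative martingales this has probability at most $4K_{i-1}/\omega_i=4i^{-3/2}$, which is summable.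

\subsection{The favorable event}
For a constant $c_2>0$, to be chosen below, let
\[
H_i=\{\xi_i(x)\le k_i-\omega_i\ \ \forall|x|>r_i\}\cap\{T_{K_i}\ge c_2K_i^2\}\in\mathcal F_{T_{K_i}} .
\]
Suppose that $H_i$ and the inequality in \eqref{eq:past} hold. Then for $|x|>r_i$, $\xi(x,T_{K_i})\le\omega_i+(k_i-\omega_i)=k_i<K_i=\xi(0,T_{K_i})$. So $\mathcal K(n)\subset[-r_i,r_i]$ for $n=T_{K_i}$. Since $t\mapsto\sqrt t/\log t$ is increasing for large $t$ and $n\ge c_2K_i^2$, we have $\sqrt n/\log n\ge cK_i/v_i$. Hence for large $i$
\begin{equation}\label{eq:good}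
\max\{|x|:x\in\mathcal K(n)\}\le r_i\le\frac{2\epsilon K_i}{v_i}\le C\epsilon\,\frac{\sqrt n}{\log n}.
\end{equation}
The lower bound on $T_{K_i}$ is included in $H_i$ for this comparison.

\begin{lemma}\label{lem:Hi}
For a suitable $c_2>0$ and all large $i$, $P(H_i\mid\mathcal F_{T_{K_{i-1}}})\ge c\,\epsilon/v_i$.
\end{lemma}

\begin{proof}
We drop the index $i$ from $k_i,r_i,\omega_i,v_i$ and write $K=K_i$. Given $\mathcal F_{T_{K_{i-1}}}$, the next $k$ excursions are, up to sign, i.i.d.\ with law $\Pi$ and independent of their signs. By Lemma \ref{lem:dev}(c), the number $m$ of positive ones satisfies $|m-k/2|\le C_1\sqrt k$ with probability at least $\frac12$, for a suitable $C_1$. Given such signs, the right and left profiles of the new excursions are independent Galton--Watson processes from $m$ and $k-m$. We treat the right one, $Z$; in the argument $m$ enters only through $|m-k/2|\le C_1\sqrt k$, which $k-m$ also satisfies. Put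
\[
b=\lfloor(k-\omega)/2\rfloor,\qquad L=\lfloor b/2\rfloor .
\]
If $Z_x\le b$ for all $x\ge r$, then $\xi_i(x)=Z_{x-1}+Z_x\le k-\omega$ for all $x>r$, as $H_i$ requires.

\emph{The first $r$ generations.} The generating function of $q$ is $f(s)=1-\lambda+\frac{\lambda^2s}{1-(1-\lambda)s}$, so
\[
1-f(s)=\frac{\lambda(1-s)}{1-(1-\lambda)s}\qquad\text{and}\qquad\frac1{1-f(s)}=\frac{\lambda+(1-\lambda)(1-s)}{\lambda(1-s)}=\frac1{1-s}+a .
\]
Hence the $r$-th iterate satisfies $\frac1{1-f_r(s)}=\frac1{1-s}+ra$. This is the same formula with $a$ replaced by $ra$, i.e.\ with $\lambda$ replaced by $p=\frac1{1+ra}$. So the number $u_r$ of descendants of one ancestor in generation $r$ is positive with probability $p$, and given this it is geometric on $\{1,2,\dots\}$ with parameter $p$. It follows that $\operatorname{Var}u_r=2ar$ and $E|u_r-1|^3\le Eu_r^3+1\le6p^{-2}+1\le Cr^2$. Now $Z_r$ is a sum of $m$ independent copies of $u_r$. By the Berry--Esseen theorem, $P(m-3\sqrt{rm}\le Z_r\le m-2\sqrt{rm})$ differs from the standard normal probability of $[-\frac3{\sqrt{2a}},-\frac2{\sqrt{2a}}]$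 by at most $C\frac{r^2}{r^{3/2}\sqrt m}=C\sqrt{r/m}\to0$. So it is at least some $c_3>0$ for large $i$.

\emph{The later generations.} Let $z=Z_r$ lie in this window. For large $i$, $m\ge K/3$ and $\sqrt{rm}\ge c\sqrt\epsilon\,K/\sqrt{i\log i}$, which dominates $\omega=i^{-3/2}K$ and $\sqrt K$. Hence
\[
b\ge m-C_1\sqrt k-\frac\omega2-1\ge m-\sqrt{rm},\qquad b-z\ge\sqrt{rm},\qquad L<z<b\le2m .
\]
Code the generations $\ge r$ by a walk $W$ from $z$. Its steps are $\ge-1$, so it enters $(-\infty,L]$ exactly at $L$. Let $\pi$ be the probability that it hits $L$ before $[b,\infty)$. Optional stopping (justified as for \eqref{eq:ruin}) gives $z\ge L\pi+b(1-\pi)$, so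
\[
\pi\ge\frac{b-z}{b-L}\ge\frac{\sqrt{rm}}{2m}=\frac12\sqrt{\frac rm}.
\]
From $L$, the walk reaches $[b,\infty)$ before $0$ with probability at most $L/b\le\frac12$ by \eqref{eq:ruin}. With $c_4=1/(36\sigma^2)$ and $L\ge b/3$, Kolmogorov's inequality shows that it hits $0$ within $c_4b^2$ steps with probability at most $\sigma^2c_4b^2/L^2\le\frac14$. Hence, given $z$, with probability at least $\frac12\sqrt{r/m}\cdot\frac14=\frac18\sqrt{r/m}$ the walk stays below $b$ until it hits $0$ and takes at least $c_4b^2$ steps to do so. On this event, \eqref{eq:coding} gives $Z_x<b$ for all $x\ge r$. Moreover, counting up-steps, $T_{K_i}\ge\sum_{x\ge r}Z_x\ge c_4b^2\ge c_2K^2$ for suitable $c_2$.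

So each side succeeds with conditional probability at least $c_3\cdot\frac18\sqrt{r/m}\ge c\sqrt{r/K}$, respectively the same with $k-m$ in place of $m$. By conditional independence $P(H_i\mid\mathcal F_{T_{K_{i-1}}})\ge\frac12c^2\,\frac rK\ge c\,\frac\epsilon v$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:rate} for $\gamma\le1$]
By Lemma \ref{lem:Hi}, $\sum_iP(H_i\mid\mathcal F_{T_{K_{i-1}}})\ge\sum_{i\text{ large}}\frac{c\epsilon}{3i\log i}=\infty$. By L\'evy's conditional Borel--Cantelli lemma, events $H_i\in\mathcal F_{T_{K_i}}$ for which this sum diverges almost surely occur infinitely often almost surely. With \eqref{eq:past} and \eqref{eq:good},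
\[
\liminf_{n\to\infty}\frac{\log n}{\sqrt n}\max\{|x|:x\in\mathcal K(n)\}\le C\epsilon\qquad\text{almost surely.}
\]
Since $\epsilon$ is arbitrary and $C$ does not depend on it, the liminf is $0$. The same then holds for the minimum and for every $\gamma<1$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Durrett}
Durrett, \emph{Probability}, Sect.~4.3.

\bibitem{FSPRW}
\emph{Favorite Sites Of A Persistent Random Walk},
\url{https://people.tamu.edu/~roiterst/preprints/fav4n.pdf}

\bibitem{KMT}
Koml\'os, Major, and Tusn\'ady, Z. Wahrsch. 34 (1976).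

\bibitem{LS}
Lifshits and Shi, Ann. Probab. 32 (2004).

\end{thebibliography}

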